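# Empty triangles in planar point sets: a quadratic surplus over $N^2$

## 1. General position, holes, hull vertices

All point sets in these notes are finite subsets of the plane.

**Definition (general position).** A set is in general position if no three of its points are collinear. *Example.* The vertices of a square together with an interior point lying on neither diagonal; with the center of the square instead, the property fails. From now on every point set is in general position.

**Definition (empty triangles, holes).** A polygon with vertices in $Z$ is *empty* if no point of $Z$ lies in its interior. A *$k$-hole* of $Z$ is an empty convex $k$-gon with vertices in $Z$; $h_k(Z)$ is the number of $k$-holes. So $h_3(Z)$ is the number of empty triangles. *Example.* Let $Z$ be a triangle $ABC$ with one interior point $x$. Then $ABC$ is not empty, the triangles $ABx,BCx,CAx$ are empty, and there is no convex quadrilateral, so $h_3=3$, $h_4=0$. For four points in convex position $h_3=4$, $h_4=1$.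

**Definition (hull number).** $H(Z)$ is the number of vertices of $\operatorname{conv}Z$ (*extreme points* of $Z$). *Example.* In the two cases above, $H=3$ and $H=4$. For two points we put $H=2$.

**Definition ($g_3$).** $g_3(N)$ is the minimum of $h_3(Z)$ over all sets $Z$ of $N$ points in general position. *Example.* $g_3(3)=1$, and by the previous examples $g_3(4)=3$.

Some conventions. A *pair* is a 2-element subset. Two segments *cross* if they meet in a point interior to both. If $C$ is convex and $S=Z\cap C$, then every hole of $S$ is a hole of $Z$, because the hole lies in $C$; we use this constantly.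

## 2. How large is the quadratic coefficient of $g_3(N)$?

The bounds of Bárány–Füredi and Bárány–Valtr say
$$N^2-O(N\log N)\ \le\ g_3(N)\ \le\ (1+o(1))\,1.6195\ldots N^2 .$$
Open Problem 9 of "Problems and Results around the Erdős–Szekeres Convex Polygon Theorem" asks whether the coefficient $1$ on the left can be improved: is there a constant $\varepsilon>0$ with $g_3(N)\ge(1+\varepsilon)N^2$ for all large $N$? The answer is yes.

**Theorem.** For a set $Z$ of $N\ge3$ points in general position put
$$E(Z)=h_3(Z)-N^2+5N-4-H(Z).$$
Then $E(Z)\ge0$, and there are $\varepsilon>0$ and $N_0$ with $E(Z)\ge\varepsilon N^2$ for every set $Z$ of $N\ge N_0$ points in general position. Hence $h_3(Z)\ge(1+\varepsilon)N^2-5N$ for such $Z$, and $g_3(N)\ge(1+\varepsilon/2)N^2$ for all large $N$.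

The constant $\varepsilon$ is not made explicit. The last sentence follows from the one before it: $h_3=E+N^2-5N+4+H\ge(1+\varepsilon)N^2-5N$, and $5N\le\frac\varepsilon2N^2$ for large $N$.

**The surplus $E$ for $N\le5$.** For $N=3$: $E=1-9+15-4-3=0$. For $N=4$: $E=h_3-H$, which is $3-3=0$ or $4-4=0$. For $N=5$: $E=h_3-4-H$, and there are three cases among the ten triangles.

- $H=3$: a triangle $ABC$ with interior points $x,y$. The triangle $ABC$ is not empty. Exactly one of $xAB,xBC,xCA$ contains $y$, exactly one of $yAB,yBC,yCA$ contains $x$, and all other triangles are empty. So $h_3=7$, $E=0$.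
- $H=4$: a convex quadrilateral with one interior point $x$. Each diagonal splits the quadrilateral into two triangles, exactly one of which contains $x$; so exactly two of the four triangles on hull vertices are not empty, and the six triangles with vertex $x$ are empty. So $h_3=8$, $E=0$.
- $H=5$: all ten triangles are empty, $E=1$.

So $g_3(5)=7$, and the first surplus comes from a convex pentagon. That 5-holes produce surplus is the theme of the proof.

**Facts used.** A triangulation of a simple polygon with $k$ vertices has $k-3$ diagonals and $k-2$ triangles, and every noncrossing set of diagonals extends to one. Every pair of a point set is an edge of some triangulation of the set. (Harborth 1978) Any 10 points in general position contain a 5-hole. (Crossing lemma; Ajtai–Chvátal–Newborn–Szemerédi, Leighton) A simple graph with $N$ vertices and $c\ge4N$ edges has at least $c^3/(64N^2)$ crossing pairs of edges in any drawing. One more fact (Lawson, for polygons) is recalled in Section 15, which the Theorem does not need.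

## 3. An exact formula for $h_3$

We count empty triangles by their leftmost vertex. Fix a *generic direction*, that is, coordinates in which no two points of $Z$ have the same $x$-coordinate. For $p\in Z$ let $q_1,\dots,q_m$ ($m=m_p$) be the points to the right of $p$, sorted counterclockwise by slope around $p$. "Beyond a line" means on the side not containing $p$; on a ray from $p$, "before" means closer to $p$.

**Definition (visible edges).** $q_iq_j$ is a *visible edge* of $p$ if $pq_iq_j$ is empty; $V_p$ is the set of visible edges. For $i<j$,
$$q_iq_j\in V_p\iff\text{every }q_k\text{ with }i<k<j\text{ lies beyond the line }q_iq_j, \tag{1}$$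
since points in the interior of $pq_iq_j$ lie to the right of $p$ and in the sector between $q_i$ and $q_j$. *Example.* For $m=3$, $q_1q_2$ and $q_2q_3$ are visible, and $q_1q_3$ is visible exactly when $q_2$ is beyond it.

All $q_iq_{i+1}$ are visible; they form the *polyline*.

**Step 1 (when visible edges cross).** This step reduces crossings to indices. Let $i<j$, $k<l$ and let $q_iq_j$, $q_kq_l$ be visible. Then
$$q_iq_j,\ q_kq_l\ \text{cross}\iff i<k<j<l\ \text{ or }\ k<i<l<j. \tag{2}$$
If the index intervals have disjoint interiors, the segments lie in sectors with disjoint interiors and do not cross. If the intervals are nested, say $i\le k<l\le j$, then by (1) $q_k,q_l$ lie on or beyond the line $q_iq_j$, and (unless the segments coincide) not both lie on it; so the interior of $q_kq_l$ is strictly beyond the line, and there is no crossing. If $i<k<j<l$, then by (1) the segment $q_iq_j$ is met on the ray $pq_k$ strictly before $q_k$, and $q_kq_l$ is met on the ray $pq_j$ strictly before $q_j$. Between these two rays the order of the two segments along the ray is reversed, so by continuity they meet at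 an intermediate direction, in a point interior to both.

**Step 2 (chain and pockets).** This step describes the uncrossed frame of $V_p$. Let $m\ge2$ and $C=\operatorname{conv}\{q_1,\dots,q_m\}$. The part of $\partial C$ visible from $p$ is a path $q_{c_1},\dots,q_{c_r}$ with $1=c_1<\dots<c_r=m$, the *chain*; $r=r_p$. For $m=1$ put $r=1$. Chain edges are visible, as no $q_k$ lies before them. A segment with endpoints among the $q_k$ lies in $C$; if it contained in its interior an interior point of a chain edge, it would lie in the line of this edge and, by general position, be that edge. So no visible edge crosses a chain edge. By (2), none crosses a polyline edge, since no integer lies strictly between $i$ and $i+1$.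

If $c_{h+1}-c_h\ge2$, let $P_h$ be the polygon $q_{c_h}q_{c_h+1}\dots q_{c_{h+1}}$. It is simple: the polyline is monotone in the angle around $p$, and the points strictly between $q_{c_h}$ and $q_{c_{h+1}}$ lie strictly beyond the chain edge. So $P_h$ consists of the points of the sector that lie between the chain edge and the polyline.

**Step 3 (what the visible edges are).** We show:
$$V_p=\{\text{polyline edges}\}\cup\{\text{chain edges}\}\cup\{\text{diagonals of the polygons }P_h\}. \tag{3}$$
Let $q_iq_j$ be a diagonal of $P_h$. For $i<k<j$ it meets the ray $pq_k$ in a point of $\operatorname{int}P_h$, hence before $q_k$. By (1) it is visible. Conversely let $q_iq_j$, $i<j$, be visible and neither a polyline nor a chain edge. No $c_h$ satisfies $i<c_h<j$: otherwise $q_iq_j\subset C$ would by (1) meet the ray $pq_{c_h}$ strictly before $q_{c_h}$, which is the first point of $C$ on this ray. So $c_h\le i<j\le c_{h+1}$ for some $h$. As $j\ge i+2$ and all polyline vertices between $q_i,q_j$ are strictly beyond the line $q_iq_j$, the relative interior of $q_iq_j$ lies strictly before the polyline. As $q_iq_j$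 is not the chain edge, one endpoint is strictly beyond the chain edge, so the relative interior is too. Thus $q_iq_j$ is a diagonal of $P_h$.

**Step 4 (the baseline).** This step computes how many visible edges are forced. By Steps 2 and 3 a maximal noncrossing family $T_p\subset V_p$ consists of the polyline, the chain and a triangulation of each $P_h$. With $g=c_{h+1}-c_h$, the part at the $h$-th chain edge has $(g+1)+(g-2)=2g-1$ edges (also correct for $g=1$) and $g-1$ triangles. Summing over the $r-1$ chain edges,
$$|T_p|=2m-r-1,\qquad \#\text{triangles of }T_p=m-r, \tag{4}$$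
also for $m=1$. Put
$$\mathrm{extra}(p)=|V_p|-(2m_p-r_p-1)\ge0\quad(m_p\ge1),\qquad \mathrm{extra}(p)=0\quad(m_p=0).$$
*Example.* In a convex pentagon with leftmost vertex $p$: $m=4$, $V_p$ consists of all $6$ pairs, the chain is $q_1q_4$, $r=2$, so $|T_p|=5$ and $\mathrm{extra}(p)=1$.

**Lemma 1.** $E(Z)=\sum_p\mathrm{extra}(p)\ge0$ for every generic direction.

*Proof.* Counting by leftmost vertex, $h_3=\sum_p|V_p|$. We sum $r_p+1$. For $m_p\ge2$, adding $p$ to the points on its right adds one hull vertex and removes the $r_p-2$ inner chain vertices. So, with $H_{old},H_{new}$ the hull numbers before and after, $H_{new}-H_{old}=3-r_p$, that is, $r_p+1=4+H_{old}-H_{new}$. (For $m_p=2$: $3=4+2-3$.) For $m_p=1$, $r_p+1=2$. Telescoping over the $N-2$ points with $m_p\ge2$, starting from hull number $2$,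
$$\sum_{m_p\ge1}(r_p+1)=2+4(N-2)+2-H(Z)=4N-4-H(Z). \tag{5}$$
As $\sum_p2m_p=N(N-1)$, we get $h_3=N(N-1)-(4N-4-H(Z))+\sum_p\mathrm{extra}(p)$, which is the claim. $\square$

**Lemma 2.** If $h$ is an open half-plane and $|Z\cap h|\ge3$, then $E(Z\cap h)\le E(Z)$.

*Proof.* Choose a generic direction in which all points of $Z$ outside $h$ come before those of $h$ (a slight perturbation of the normal direction of $h$). For $p\in Z\cap h$ the number $\mathrm{extra}(p)$ depends only on $p$ and the points to its right, which are in $h$. So $E(Z\cap h)=\sum_{p\in Z\cap h}\mathrm{extra}(p)\le E(Z)$ by Lemma 1. $\square$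

## 4. Ten points at a time give a linear surplus

Lemma 1 suggests an immediate attempt. If $\{p,w_1,w_2,w_3,w_4\}$ is a 5-hole with leftmost vertex $p$ and the $w_i$ in slope order, all $w_aw_b$ are visible, and $w_1w_3$, $w_2w_4$ cross by (2). So $V_p$ is not noncrossing, $V_p\ne T_p$, and $\mathrm{extra}(p)\ge1$. Cut $Z$ by vertical lines into $\lfloor N/10\rfloor$ slabs with 10 points each (and a rest). By Harborth each slab contains a 5-hole, whose leftmost vertex lies in that slab. Hence
$$E(Z)\ \ge\ \lfloor N/10\rfloor .$$
This is where the attempt stops: it certifies one extra per ten points, and we need on average linearly many extras per point. Cutting in other directions yields other 5-holes, but $E(Z)$ is the same number in every direction, so the certificates cannot be added up.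

There are, however, quadratically many pairs, and each pair lies in a slab with 10 points for a suitable direction. To exploit this we need a quantity that is bounded by a multiple of $E(Z)$ and sees the 5-holes of all these slabs at once. The next section provides it.

## 5. Few extras imply few soft triangles

**Lemma 3.** Let $P$ be a simple polygon with $k\ge4$ vertices, no three collinear, and $D$ its set of diagonals. Assume every diagonal is crossed by another diagonal. If $x=|D|-(k-3)$, then $k-3\le8x$.

*Proof.* The purpose is to charge the $k-3$ diagonals of a triangulation to the $x$ others. Let $T$ be the set of diagonals of a triangulation, $\bar T=T\cup\partial P$, and call the $x$ elements of $D\setminus T$ *extras*. Removing ears one after the other, and assigning to each removed ear vertex those of its two remaining incident edges that belong to $T$, we assign each $t\in T$ to an endpoint $z(t)$ so that each vertex receives at most 2 edges. (The last triangle left over is treated in the same way.) Let $W$ be the set of vertices incident to extras; $|W|\le2x$, so at most $4x$ edges $t$ have $z(t)\in W$.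

Let $z=z(t)\notin W$, and let $f\in D$ cross $t$; then $f\notin T$. Let $S$ be the union of the triangles of $T$ whose interior meets $f$. By general position $f$ passes through no vertex except its ends, so these triangles form a path in the dual tree, $S$ is a simple polygon with at least 4 vertices, the edges of $T$ interior to $S$ are exactly those crossing $f$, and $f$ is a diagonal of $S$. Let $T_f$ be a triangulation of $S$ containing $f$. Its diagonals are diagonals of $P$. None is in $T$: $f\notin T$, and an edge of $T$ interior to $S$ crosses $f$ and so is not in $T_f$. So all diagonals in $T_f$ are extras. Now $z$, an endpoint of $t$, is a vertex of $S$, and as $z\notin W$ no diagonal of $T_f$ ends at $z$. So $z$ is an ear of $T_f$: its neighbors $u_1,u_2$ on $\partial S$ are joined by a diagonal of $T_f$, which is an extra. The sides of $S$ are edges of $\bar T$, so $z$ is a common neighbor of $u_1,u_2$ in $\bar T$.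

The graph $\bar T$ contains no $K_{2,3}$: adding a new vertex outside $P$, joined to all vertices, keeps the graph planar, and would turn a $K_{2,3}$ into a $K_{3,3}$. So each extra $u_1u_2$ arises from at most 2 vertices $z$, hence from at most 4 edges $t$. Thus at most $4x$ edges $t$ have $z(t)\notin W$, and $k-3=|T|\le8x$. $\square$

*Example.* For the convex pentagon $|D|=5$, $x=3$, and $2\le24$.

**Definition (soft triangle).** Fix a generic direction. An empty triangle is *soft* if its vertices belong to a 5-hole $G$ of $Z$ and include the leftmost or the rightmost vertex of $G$. *Example.* In a convex pentagon exactly one of the ten triangles avoids both the leftmost and the rightmost vertex, so nine are soft, while $E=1$.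

**Lemma 4.** There are at most $82E(Z)$ soft triangles. Hence the set $\mathcal M=\mathcal M(Z)$ of pairs contained in soft triangles satisfies $|\mathcal M|\le246E(Z)$, and every 5-hole contains a pair of $\mathcal M$.

*Proof.* Only the first sentence needs proof.

**Step 1 (pieces).** We cut the polygons $P_h$ so that Lemma 3 applies. Let $U_p\subset V_p$ be the set of visible edges crossed by no visible edge. It contains polyline and chain. The edges of $U_p$ cut the polygons $P_h$ into simple polygons, the *pieces*, whose sides are in $U_p$. By (3) every visible edge outside $U_p$ is a diagonal of some $P_h$; it is not crossed by edges of $U_p$, so it is a diagonal of a piece. Conversely, a diagonal $d$ of a piece is a diagonal of some $P_h$, hence visible. It is interior to the piece, so it is not in $U_p$ and is crossed by some visible $d'$; as $d'$ is crossed, $d'\notin U_p$, so $d'$ is a diagonal of a piece, the same one since $d$ and $d'$ cross. Hence every diagonal of a piece is crossed by another diagonal of this piece.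

Let piece $i$ have $k_i$ vertices and $|D_i|=(k_i-3)+x_i$ diagonals. Choosing $T_p\supset U_p$ we have $|V_p|=|U_p|+\sum|D_i|$ and $|T_p|=|U_p|+\sum(k_i-3)$, so $\sum_ix_i=\mathrm{extra}(p)$.

**Step 2 (a 5-hole lives in one piece).** Let $\{p,w_1,\dots,w_4\}$ be a 5-hole with leftmost vertex $p$, $w_i$ in slope order. All $w_aw_b$ are visible; $w_1w_3$ and $w_2w_4$ cross, so they are diagonals of one piece $P$. Let $G=\operatorname{conv}(w_1,\dots,w_4)$; it contains no further points of $Z$. No edge $s\in U_p$ meets $\operatorname{int}G$: if both ends of $s$ are vertices of $G$, $s$ is a diagonal of $G$ and crossed by the other one; if some end is outside $G$, then $s$ leaves $G$ through an interior point of a side of $G$ (not through a vertex, by general position) and crosses this visible side. Both contradict $s\in U_p$. So the connected set $\operatorname{int}G$, which contains the crossing point of $w_1w_3$ and $w_2w_4$, lies in $\operatorname{int}P$. Hence each $w_aw_b$ lies in $P$; if it is in $U_p$, it is a side of $P$, otherwise a diagonal of $P$. Also $P$ has at least 4 vertices.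

**Step 3 (count).** By Lemma 3 a piece with $k_i\ge4$ has
$$k_i+|D_i|=2(k_i-3)+3+x_i\le5(k_i-3)+x_i\le41x_i$$
sides and diagonals. So at most $41\,\mathrm{extra}(p)$ triangles $pw_aw_b$ arise from 5-holes with leftmost vertex $p$. Summing over $p$ gives at most $41E(Z)$ soft triangles containing the leftmost vertex of the 5-hole; reversing the direction, which does not change $E$, gives at most $41E(Z)$ containing the rightmost. $\square$

## 6. The graph of pairs, and two facing arcs

**Definition ($\Gamma(Z)$).** The vertices of $\Gamma(Z)$ are the pairs of $Z$; two different pairs are adjacent if they lie in a common empty triangle. *Example.* For a triangle $ABC$ with interior point $x$, the neighbors of $\{A,B\}$ are $\{A,x\},\{B,x\}$; it is not adjacent to $\{A,C\}$, as $ABC$ is not empty.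

**Lemma 10.** If $N\ge10$, every pair $\pi$ is joined to a pair of $\mathcal M(Z)$ by a path of length at most 44 in $\Gamma(Z)$. (The numbering of the lemmas leaves room for 5–9, which come in Sections 7 and 8.)

*Proof.* Take a linear functional constant on $\pi$ and perturb it slightly to be generic; since no other point lies on the line of $\pi$, the two points of $\pi$ are adjacent in the induced order. Choose 10 consecutive points $S\supset\pi$ in this order. $S$ is the intersection of $Z$ with a slab, so empty triangles and holes of $S$ are empty triangles and holes of $Z$. Every pair of $S$ is an edge of a triangulation of $S$. Its triangles are empty in $S$ and its dual graph is connected, so all its edges are in one component of $\Gamma(S)$. All triangulations of $S$ contain the hull edges of $S$. So all $\binom{10}2=45$ pairs of $S$ are in one component of $\Gamma(S)\subset\Gamma(Z)$, and any two are joined by a path of length at most 44. By Harborth $S$ contains a 5-hole; it is a 5-hole of $Z$ and contains a pair of $\mathcal M(Z)$ by Lemma 4. $\square$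

Now suppose for a moment that every pair were in at most $\Delta$ empty triangles. Then every pair has at most $2\Delta$ neighbors in $\Gamma(Z)$, so at most $|\mathcal M|(1+2\Delta)^{44}$ pairs are within distance 44 of $\mathcal M$. By Lemma 10 these are all pairs, and
$$E(Z)\ \ge\ \frac{|\mathcal M|}{246}\ \ge\ \frac{1}{246\,(1+2\Delta)^{44}}\binom N2,$$
which is quadratic. On average the hypothesis is harmless, since $h_3=O(N^2)$ if $E$ is small. But a few pairs may lie in linearly many empty triangles, and then this count breaks down. The following set shows how badly; it will be our running example.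

**Example A (two facing arcs).** Let $m\ge5$, $s_1<\dots<s_m$ and $t_1<\dots<t_m$ in $[-1,1]$, and
$$a_i=(-1-\tfrac14s_i^2,\ s_i),\qquad b_j=(1+\tfrac14t_j^2,\ t_j),\qquad A=\{a_i\},\ B=\{b_j\},$$
where the $t_j$ are chosen one by one so that $A\cup B$ is in general position (each time finitely many values are excluded). The line through the points of $A$ with ordinates $s\neq t$ is $x=-1-\frac14((s+t)y-st)$; the arc lies to the right of it for $y$ strictly between $s$ and $t$ and to the left of it for $y$ outside $[s,t]$, as the difference of the $x$-values is $-\frac14(y-s)(y-t)$. For $|y|\le1$ the line has $x\le-1+\frac34<1$. Hence: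

- (A1) All of $B$ lies to the right of every line through two points of $A$; symmetrically all of $A$ lies to the left of every line through two points of $B$.
- (A2) For $i<k<l$, $a_k$ is interior to the triangle $a_ia_lb_j$. Indeed, write $b_j-a_k=\lambda(a_i-a_k)+\mu(a_l-a_k)$. Since $a_i$ is to the left of the line $a_ka_l$ and $b_j$ to its right, $\lambda<0$; since $a_l$ is to the left of the line $a_ia_k$ and $b_j$ to its right, $\mu<0$. Symmetrically for $B$.
- (A3) A convex polygon with vertices in both arcs has at most two vertices in each, by (A2). So all 5-holes lie in $A$ or in $B$.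
- (A4) The triangles $a_ia_{i+1}b_j$ are empty: other points of $A$ are to the left of the line $a_ia_{i+1}$, and if $b_k$ were interior, the line $b_jb_k$ would separate $a_i$ from $a_{i+1}$, against (A1). By (A2), an empty triangle $a_ib_jy$ has $y\in\{a_{i-1},a_{i+1},b_{j-1},b_{j+1}\}$.

So the $m^2$ pairs $\{a_i,b_j\}$ form a grid in $\Gamma$: the only other neighbors of $\{a_i,b_j\}$ are the pairs of consecutive points $\{a_i,a_{i\pm1}\}$, $\{b_j,b_{j\pm1}\}$. By (A3) no cross pair is in $\mathcal M$. Hence all paths from the $N^2/4$ cross pairs to $\mathcal M$ pass through the $N-2$ pairs of consecutive points, each of which lies in at least $N/2$ empty triangles. The set itself does not contradict the Theorem, since every triangle inside $A$ is empty, so $h_3\ge2\binom m3$. But the counting argument alone cannot exclude such a bottleneck.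

The rest of the proof shows that this picture is essentially the only obstruction. First, the crossing lemma shows that pairs of large but sublinear degree do no harm (Sections 7–9). Second, if there is a pair of linear degree, we pass to a half-plane in which a positive fraction of the points is extreme, which costs nothing by Lemma 2 (Section 10). Third, around almost all pairs of linear degree the set looks like Example A: a grid whose vertices are *not* extreme, and which a path in $\Gamma$ cannot leave in 43 steps without using a pair of linear degree (Sections 11–13). So the paths of Lemma 10 starting at the quadratically many pairs of extreme points are almost all forbidden to pass through the bottleneck, and the simple count works (Section 14).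

## 7. Apexes and isolated quadrilaterals

**Definition (oriented pairs, apexes).** An *oriented pair* $e$ is a pair $\{a,a'\}$ with a chosen open side $e^+$ of its line; $\bar e$ is the other orientation. An *apex* of $e$ is a point $y\in Z\cap e^+$ with $aa'y$ empty; $s(e)$ is the number of apexes. Each empty triangle has three sides, so $\sum_es(e)=3h_3$ (sum over oriented pairs). *Example.* In Example A let $e=\{a_i,a_{i+1}\}$ with $e^+$ on the right. Then $Z\cap e^+=B$, and by (A4) all $b_j$ are apexes: $s(e)=m$.

For $y\in e^+$ let $\alpha(y)=\angle a'ay$ and $\gamma(y)=\angle aa'y$. A point $z\in Z\cap e^+$ is interior to $aa'y$ iff $\alpha(z)<\alpha(y)$ and $\gamma(z)<\gamma(y)$; by general position there are no ties. So the apexes are the minimal points of $Z\cap e^+$ in the coordinatewise order of $(\alpha,\gamma)$. List them as $y_1,\dots,y_s$ with $\alpha$ decreasing and $\gamma$ increasing.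

**Consecutive apexes give 4-holes.** We show that $\{a,a',y_{i+1},y_i\}$ is a 4-hole with opposite sides $aa'$ and $y_iy_{i+1}$. *Convexity.* As $\alpha(y_{i+1})+\gamma(y_i)<\alpha(y_i)+\gamma(y_i)<180^\circ$, there is a point with coordinates $(\alpha(y_{i+1}),\gamma(y_i))$. It lies on the ray $ay_{i+1}$, before $y_{i+1}$ as $\gamma(y_i)<\gamma(y_{i+1})$, and on the ray $a'y_i$, before $y_i$ as $\alpha(y_{i+1})<\alpha(y_i)$. So the segments $ay_{i+1}$ and $a'y_i$ cross. *Emptiness.* An interior point $z\in Z$ has $\alpha(z)<\alpha(y_i)$, $\gamma(z)<\gamma(y_{i+1})$. Some minimal $y_j$ has $\alpha(y_j)\le\alpha(z)$, $\gamma(y_j)\le\gamma(z)$. Then $j>i$ and $j<i+1$, which is impossible.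

**Definition (consecutive quads, isolated).** These 4-holes are the *consecutive quads* of $e$. A 4-hole is *isolated* if its vertex set is contained in the vertex set of no 5-hole. $ns(e)$ is the number of non-isolated consecutive quads of $e$. *Example.* In Example A, by (A1) the directions from $a_i$ to $b_1,\dots,b_m$ are in counterclockwise order, so the consecutive quads of $e=\{a_i,a_{i+1}\}$ are $\{a_i,a_{i+1},b_j,b_{j+1}\}$, $1\le j<m$. All are isolated by (A3), so $ns(e)=0$. In a convex pentagon no 4-hole is isolated.

**Lemma 5.** $\sum_ens(e)\le492E(Z)$.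

*Proof.* Let the consecutive quad $e\cup\{y,y'\}$ lie in a 5-hole $G$. Only one 3-subset of $G$ avoids both the leftmost and the rightmost vertex of $G$; so at least one of the empty triangles $e\cup\{y\}$, $e\cup\{y'\}$ is soft. A soft triangle has 3 sides, and with a chosen side (oriented towards the triangle) it belongs to at most 2 consecutive quads of that side. So by Lemma 4 the sum is at most $82E\cdot3\cdot2$. $\square$

The next lemma shows why isolation is useful: an isolated quad forbids points in two large regions.

**Lemma 6.** Let $Q=v_1v_2v_3v_4$ be an isolated 4-hole. The open region on the $Q$-side of both lines $v_1v_2$ and $v_3v_4$ contains no point of $Z$; likewise for $v_2v_3$ and $v_4v_1$.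

*Proof.* Let $L_i$ be an affine function vanishing on the line of the side $v_iv_{i+1}$ (indices mod 4) and positive on $\operatorname{int}Q$. Suppose $x\in Z$ with $L_1(x),L_3(x)>0$. Then $x$ is not a vertex of $Q$, so it lies on no line of a side, and as $x\notin\operatorname{int}Q$, $L_2(x)<0$ or $L_4(x)<0$.

**Step 1 (not both are negative).** If lines 2 and 4 are parallel this is clear. Otherwise they meet in a point $O$ on the line $v_2v_3$ outside the segment $v_2v_3$ (on which $L_4>0$). So $L_1(O)<0$ or $L_3(O)<0$, according to whether $O$ is beyond $v_2$ or beyond $v_3$. Say $L_1(O)<0$; the other case is the same with $v_3,v_4,L_3$ in place of $v_2,v_1,L_1$. As $L_2(O)=L_2(v_2)=0<L_2(v_1)$ and $L_4(O)=L_4(v_1)=0<L_4(v_2)$, the points with $L_2,L_4<0$ are $O-s(v_2-O)-t(v_1-O)$ with $s,t>0$. There $L_1=L_1(O)(1+s+t)<0$, since $L_1(v_1)=L_1(v_2)=0$. This contradicts $L_1(x)>0$.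

**Step 2 (a 5-hole appears).** By symmetry let $L_2(x)<0$ and $L_1,L_3,L_4>0$ at $x$. Among all such points of $Z$ choose $x$ with $|L_2(x)|$ minimal. The five points are in convex position: each of $L_1,L_3,L_4$ vanishes at two of them and is positive at the others, so $v_1v_2$, $v_3v_4$, $v_4v_1$ are hull edges, and $x$ is extreme as the only point with $L_2<0$. So $v_1v_2xv_3v_4$ is a convex pentagon. A point of $Z$ in its interior is not in $\operatorname{int}Q$ and not on $v_2v_3$, so it is in the interior of the triangle $v_2xv_3$. There $L_1,L_3,L_4>0$ and $L_2(x)<L_2<0$, against minimality. So the pentagon is a 5-hole containing $Q$, a contradiction. $\square$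

**Definition ($F(e)$, $d(e)$, $K(e)$, $\sim$).** For an oriented pair $e$ let $F(e)$ be the set of pairs $f=\{y_i,y_{i+1}\}$ whose consecutive quad $e\cup f$ is isolated, oriented so that $f^+\supset e$. Put $d(e)=|F(e)|$, write $e\sim f$ if $f\in F(e)$, and let $Q(e,f)$ be the quad. Let $K(e)=\operatorname{conv}(Z\cap e^+)$. If $s(e)\ge1$, then $s(e)-1=d(e)+ns(e)$. *Example.* In Example A, for $e=\{a_i,a_{i+1}\}$ with $e^+$ on the right, $F(e)$ consists of all $\{b_j,b_{j+1}\}$ with positive side on the left, $d(e)=m-1$ and $K(e)=\operatorname{conv}B$.

**Lemma 7.** (a) If $f\in F(e)$, then $f$ is an edge of $K(e)$, and $K(e)$ and $e$ are on different sides of the line of $f$. (b) $f\in F(e)\iff e\in F(f)$.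

*Proof.* (a) Points of $Z\cap e^+$ are on the $Q$-side of the line of $e$. By Lemma 6 for the opposite sides $e,f$, all of them except the two of $f$ are strictly on the non-$Q$-side of the line of $f$, while $e$ is on the $Q$-side.

(b) By symmetry let $f\in F(e)$, and let $a_0,b_0,b_1,a_1$ be the counterclockwise order of $Q(e,f)$, $e=\{a_0,a_1\}$, $f=\{b_0,b_1\}$. Then $a_0,a_1\in f^+$ are apexes of $f$, as the triangles $b_0b_1a_0$ and $b_0b_1a_1$ lie in $Q(e,f)$. Suppose an apex $z$ of $f$ is strictly between them in the list of $f$. The list is monotone in the angles at $b_0$ and at $b_1$, so $z$ lies in the open sector at $b_0$ between $b_0a_1$ and $b_0a_0$, hence on the $Q$-side of the line $a_0b_0$; and in the open sector at $b_1$ between $b_1a_0$ and $b_1a_1$, hence on the $Q$-side of the line $a_1b_1$. This contradicts Lemma 6 for the opposite sides $a_0b_0$, $a_1b_1$. So $Q(e,f)$ is a consecutive quad of $f$; it is isolated and $e^+\supset f$, so $e\in F(f)$ with the given orientation. $\square$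

## 8. The crossing lemma controls sublinear degrees

From now on assume $E(Z)\le N^2/2$. Then $h_3\le\frac32N^2-5N+4+N\le2N^2$, and
$$\sum_ed(e)\ \le\ \sum_es(e)=3h_3\ \le\ 6N^2. \tag{6}$$

The purpose of the next lemma: if many oriented pairs $e$ have large sets $F(e)$ consisting of pairs of moderate degree, then the pairs in these sets form a graph with many edges but few crossings.

**Lemma 8.** Let $\mathcal E$ be a set of oriented pairs, $F'(e)\subset F(e)$ with $|F'(e)|\ge k>0$ for $e\in\mathcal E$, and $d(f)\le D$ for all $f\in F'(e)$, $e\in\mathcal E$. Then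
$$\sum_{e\in\mathcal E}|F'(e)|\ \le\ 4D\max\Big(4N,\frac{256N^2}{k^2}\Big).$$

*Proof.* **Step 1 (a graph that captures half of everything).** Choose greedily a maximal sequence $e_1,\dots,e_M$ in $\mathcal E$ such that $G_i=F'(e_i)\setminus\bigcup_{l<i}F'(e_l)$ (as sets of unoriented pairs) has $|G_i|\ge|F'(e_i)|/2\ge k/2$. Since $k>0$, no element is repeated. Let $\mathcal C=\bigsqcup_iG_i=\bigcup_iF'(e_i)$ and $c=|\mathcal C|$; so $c\ge Mk/2$. By maximality every $e\in\mathcal E$ has $|F'(e)\cap\mathcal C|\ge|F'(e)|/2$. By Lemma 7(b) an oriented $f$ lies in $F(e)$ for exactly $d(f)$ oriented pairs $e$. Each pair in $\mathcal C$ has two orientations, so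
$$\sum_{e\in\mathcal E}|F'(e)|\le2\sum_{e\in\mathcal E}|F'(e)\cap\mathcal C|\le2\cdot2D\cdot c=4Dc .$$

**Step 2 (few crossings).** We claim that for $i\ne j$ at most 2 pairs $(f,f')$ with $f\in F(e_i)$, $f'\in F(e_j)$ cross. Let $f'\in F(e_j)$ cross $f\in F(e_i)$. One endpoint $u$ of $f'$ lies strictly on the side of the line $f$ not containing $K(e_i)$ (Lemma 7(a)); so $u\notin K(e_i)$, hence $u\notin e_i^+$. The crossing point is in $e_i^+$ since $f\subset e_i^+$, so the other endpoint $v$ of $f'$ is in $e_i^+$. Since $f'$ is an edge of the convex polygon $K(e_j)$ with exactly one endpoint in the half-plane $e_i^+$, there are at most 2 choices for $f'$. Given $f'$, we have $v\in K(e_i)$ and $u\notin K(e_i)$, so $f'\cap K(e_i)$ is a segment $[v,w]$. A point strictly between $v$ and $w$ cannot be interior to an edge of $K(e_i)$ crossed by $f'$, since $[v,w]$ would have points on both sides of that edge; and $v\in Z$ is not interior to an edge. So $f'$ can cross an edge of $K(e_i)$ only at $w$, and it crosses at most one. This proves the claim.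

Edges within one $G_i$ are edges of one convex polygon and do not cross. So the straight-line graph $(Z,\mathcal C)$ has at most $2\binom M2\le M^2\le4c^2/k^2$ crossing pairs. If $c\ge4N$, the crossing lemma gives $c^3/(64N^2)\le4c^2/k^2$, so $c\le256N^2/k^2$. Insert this in Step 1. $\square$

**Definition (superheavy).** For $\nu\in(0,1)$ an oriented pair is *$\nu$-superheavy* if $d(e)\ge\nu N$; a pair is $\nu$-superheavy if one of its orientations is. *Example.* In Example A, $N=2m$ and $d(e)=m-1$ for the pairs of consecutive points, so they are $\frac13$-superheavy as soon as $m\ge3$.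

**Lemma 9.** Let $N\ge64\nu^{-4}$.

(a) $\#\{(e,f):e\sim f,\ d(e)\ge\nu N>d(f)\}\le22\nu N^2$.

(b) For $\Lambda\ge8$,
$$\sum_{d(e)<\nu N,\ s(e)\ge\Lambda}s(e)\ \le\ u(\Lambda)N^2,\qquad u(\Lambda)=\frac{984E(Z)}{N^2}+32792\,(\Lambda/4)^{-1/3}+300\nu .$$

*Proof.* (a) For $d(e)\ge\nu N$ let $F'(e)=\{f\in F(e):d(f)<\nu N\}$. Those $e$ with $|F'(e)|<\nu d(e)$ contribute at most $\nu\sum d(e)\le6\nu N^2$. The others have $|F'(e)|\ge\nu^2N$; Lemma 8 with $k=\nu^2N$, $D=\nu N$ bounds their contribution by $4\nu N\max(4N,256\nu^{-4})=16\nu N^2$.

(b) **Step 1 (bounding degrees of medium size).** Let $K=\Lambda/4\ge2$ and $\mathcal H=\sum_{K\le d(e)<\nu N}d(e)$. This counts the $(e,f)$ with $e\sim f$ and $K\le d(e)<\nu N$. Let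
$$R'=\#\{(e,f):e\sim f,\ K\le d(e)<\nu N,\ d(f)\le d(e)\}.$$
Those counted in $\mathcal H$ with $d(e)<d(f)<\nu N$ are, after swapping $e$ and $f$, counted in $R'$; those with $d(f)\ge\nu N$ are, after swapping, counted in (a). So $\mathcal H\le2R'+22\nu N^2$.

Put $\tau=K^{-1/3}$ and $F'(e)=\{f\in F(e):d(f)\le d(e)\}$. Those $e$ with $|F'(e)|<\tau d(e)$ contribute at most $6\tau N^2$ to $R'$. For the others with $2^j\le d(e)<2^{j+1}$, Lemma 8 with $k=\tau2^j$, $D=2^{j+1}$ gives at most
$$4\cdot2^{j+1}\Big(4N+\frac{256N^2}{\tau^24^j}\Big)=32\cdot2^jN+\frac{2048N^2}{\tau^22^j}.$$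
Only $j\ge0$ with $2^{j+1}>K$ and $2^j<\nu N$ matter. For these $\sum2^j\le2\nu N$ and $\sum2^{-j}\le4/K$. As $\tau^2K=K^{1/3}$,
$$R'\le6\tau N^2+64\nu N^2+\frac{8192N^2}{\tau^2K}=(8198K^{-1/3}+64\nu)N^2,\qquad\mathcal H\le(16396K^{-1/3}+150\nu)N^2 .$$

**Step 2 (from $d$ to $s$).** Let $s(e)\ge\Lambda\ge8$ and $d(e)<\nu N$. If $d(e)\ge\Lambda/4$, then $s(e)\le2(s(e)-1)=2d(e)+2ns(e)$. If $d(e)<\Lambda/4\le s(e)/4$, then $ns(e)=s(e)-1-d(e)\ge\frac34s(e)-1\ge\frac12s(e)$. So the sum in (b) is at most $2\mathcal H+2\sum ns(e)$, and Lemma 5 finishes the proof. $\square$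

## 9. Spreading through pairs that are not superheavy

This section makes the count of Section 6 rigorous as long as superheavy pairs are avoided.

**Lemma 11.** For every $\kappa\in(0,1)$ there is $\gamma=\gamma(\kappa)\in(0,\frac12)$ such that: if $0<\nu\le\gamma$, $N\ge64\nu^{-4}$, $E(Z)\le\gamma N^2$ and $B$ is a set of at most $\gamma N^2$ non-$\nu$-superheavy pairs, then at most $\kappa N^2$ pairs are reachable from $B$ by paths of length at most 44 in $\Gamma(Z)$ using only non-$\nu$-superheavy pairs.

*Proof.* Put $\kappa_{44}=\kappa$. For $t=43,\dots,0$ choose $\Lambda_t\ge8$ with $65584(\Lambda_t/4)^{-1/3}\le\kappa_{t+1}/4$ and set $\kappa_t=\kappa_{t+1}/(4(1+4\Lambda_t))$. Let $\gamma=\min(\kappa_0/10^4,1/4)$. Let $B_t$ be the set of pairs reached in at most $t$ steps. We show $|B_t|\le\kappa_tN^2$ by induction; for $t=0$ this holds as $\gamma\le\kappa_0$.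

Let $\pi$ be a pair with orientations $e,\bar e$. It lies in $s(e)+s(\bar e)$ empty triangles, each giving two neighbors, so it has at most $2(s(e)+s(\bar e))$ neighbors. For $\pi\in B_t$ we have $d(e),d(\bar e)<\nu N$. Terms $s<\Lambda_t$ contribute at most $4\Lambda_t|B_t|$ in total, and by Lemma 9(b) terms $s\ge\Lambda_t$ contribute at most $2u(\Lambda_t)N^2$. So
$$|B_{t+1}|\le(1+4\Lambda_t)|B_t|+2u(\Lambda_t)N^2 .$$
Here $2u(\Lambda_t)\le1968\gamma+65584(\Lambda_t/4)^{-1/3}+600\gamma\le2568\cdot10^{-4}\kappa_0+\frac14\kappa_{t+1}\le\frac34\kappa_{t+1}$, as $\kappa_0\le\kappa_{t+1}$, and $(1+4\Lambda_t)\kappa_t=\frac14\kappa_{t+1}$. Thus $|B_{t+1}|\le\kappa_{t+1}N^2$. $\square$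

## 10. Reduction to sets with linearly many extreme points

Let $\gamma_1=\gamma(1/8)$ and $\nu_1=\gamma_1$. Let $X$ have $N$ points, $N$ large, and suppose $E(X)\le\varepsilon N^2$ with some $\varepsilon\le\gamma_1/246$ to be fixed. We look for a contradiction.

**Case 1: $X$ has no $\nu_1$-superheavy pair.** By Lemma 10 all $\binom N2$ pairs are reachable from $\mathcal M(X)$ in at most 44 steps, and $|\mathcal M(X)|\le246\varepsilon N^2\le\gamma_1N^2$ by Lemma 4. Lemma 11 gives $\binom N2\le N^2/8$, a contradiction.

**Case 2: some oriented $e_*$ has $d(e_*)\ge\nu_1N$ in $X$.** Let $Y=X\cap e_*^+$ and $n=|Y|$. By Lemma 7(a) the polygon $\operatorname{conv}Y$ has at least $\nu_1N$ edges. So $Y$ has at least $\nu_1N\ge\nu_1n$ extreme points, $n\ge\nu_1N$, and by Lemma 2 $E(Y)\le E(X)\le\varepsilon N^2\le(\varepsilon/\nu_1^2)n^2$. So the Theorem follows, with $\varepsilon=\min(\gamma_1/246,\nu_1^2\varepsilon')$, from the following statement.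

**Proposition.** There are $\varepsilon'>0$ and $n_0$ (depending on $\nu_1$) such that no set $Y$ of $n\ge n_0$ points in general position with at least $\nu_1n$ extreme points has $E(Y)\le\varepsilon'n^2$.

From now on everything refers to $Y$, with $E(Y)\le n^2/2$. Put $\kappa=\nu_1^2/32$ and $\gamma_2=\gamma(\kappa)$. Fix a small $\nu\le\gamma_2$, to be chosen in Section 14; "superheavy" means $\nu$-superheavy in $Y$. We always assume $\nu n\ge200$. Let $\mathcal L$ be the set of superheavy oriented pairs and
$$\mathcal R^*=\{(e,f):e\sim f,\ e,f\in\mathcal L\}.$$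
By (6), $|\mathcal L|\le6n/\nu$. For $e\in\mathcal L$, $K(e)$ is a convex polygon with at least $\nu n\ge200$ edges and vertices.

## 11. Labels, good relations, and moves

**Labels.** For $e\sim f$ write $e=\{a_0,a_1\}$, $f=\{b_0,b_1\}$ so that $a_0,b_0,b_1,a_1$ is the counterclockwise order of $Q(e,f)$. Think of $e$ as a vertical segment on the left and $f$ as one on the right; $a_0,b_0$ are the *bottoms*, $a_1,b_1$ the *tops*. Then
$$e^+\text{ is right of }a_0\to a_1,\qquad f^+\text{ is left of }b_0\to b_1, \tag{7}$$
and by Lemma 7, in the closed sense,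
$$K(f)\text{ is left of }a_0\to a_1,\qquad K(e)\text{ is right of }b_0\to b_1. \tag{8}$$
By (7) the labels of $e$ as a first element, and of $f$ as a second element, depend only on the oriented pair.

**Symmetries.** Reflection in a horizontal axis ($\sigma_1$) maps relations $(e,f)$ to relations with the same roles and exchanges tops and bottoms, since it turns the order $a_0,b_0,b_1,a_1$ into the counterclockwise order $a_1,b_1,b_0,a_0$. Reflection in a vertical axis ($\sigma_2$) maps $(e,f)$ to a relation with exchanged roles, that is, to $(f,e)$ in the reflected set, and keeps tops and bottoms: $b_0,a_0,a_1,b_1$ is then counterclockwise. The quantities $d$, $E$, $\mathcal L$ and the relation $\sim$ are invariant.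

**Neighboring edges.** For $(e,f)\in\mathcal R^*$ let $f^\uparrow$ (resp. $f^\downarrow$) be the edge of $K(e)$ other than $f$ at the top (bottom) of $f$, and $e^\uparrow$ (resp. $e^\downarrow$) the edge of $K(f)$ other than $e$ at the top (bottom) of $e$. Suppose $f^\uparrow\in F(e)$. Going around $K(e)$ with $K(e)$ on the right, by (8) we traverse every member of $F(e)$ from bottom to top; we traverse $f$ from $b_0$ to $b_1$ and then $f^\uparrow$. So the bottom of $f^\uparrow$ is the top of $f$. Likewise, if $f^\downarrow\in F(e)$, its top is the bottom of $f$. Going around $K(f)$ with $K(f)$ on the left, we see in the same way: if $e^\uparrow\in F(f)$, its bottom is the top of $e$; if $e^\downarrow\in F(f)$, its top is the bottom of $e$.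

**Definition (good relations).** $(e,f)\in\mathcal R^*$ is *good* if

- (G1) $f^\uparrow,f^\downarrow\in F(e)\cap\mathcal L$ and $e^\uparrow,e^\downarrow\in F(f)\cap\mathcal L$ (with the orientations given by $F(e)$, $F(f)$);
- (G2) for each endpoint $\alpha$ of $e$, no point of $Y\cap e^+$ lies in the open angular sector at $\alpha$ between the two endpoints of $f$; and for each endpoint $\beta$ of $f$, no point of $Y\cap f^+$ lies in the open sector at $\beta$ between the two endpoints of $e$.

**Definition (moves).** At a good relation put
$$U(e,f)=(e^\uparrow,f),\quad D(e,f)=(e^\downarrow,f),\quad U'(e,f)=(e,f^\uparrow),\quad D'(e,f)=(e,f^\downarrow).$$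
By (G1) and Lemma 7(b) the values are in $\mathcal R^*$.

*Example.* In Example A (with $\nu$ small enough that pairs of consecutive points are superheavy) let $e=\{a_i,a_{i+1}\}$, $f=\{b_j,b_{j+1}\}$, $2\le i,j\le m-2$. The bottoms are $a_i,b_j$. Here $K(e)=\operatorname{conv}B$, $K(f)=\operatorname{conv}A$, so $e^\uparrow=\{a_{i+1},a_{i+2}\}$ and so on, and (G1) holds. (G2) holds since $Y\cap e^+=B$ and the directions from each $a_k$ to $b_1,\dots,b_m$ are in counterclockwise order, and symmetrically. So the relation is good; $U,D$ change $i$ by $\pm1$, and $U',D'$ change $j$ by $\pm1$. For $i=m-1$ it is not good: the other edge of $\operatorname{conv}A$ at $a_m$ is $a_1a_m$, which is not in $F(f)$ as $a_1a_mb_j$ is not empty.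

Each move is injective: $f$ is recovered from $(e,f^\uparrow)$ as the edge of $K(e)$ other than $f^\uparrow$ at the bottom of $f^\uparrow$, and $e$ from $(e^\uparrow,f)$ as the edge of $K(f)$ other than $e^\uparrow$ at the bottom of $e^\uparrow$; for $D',D$ use tops. Orientations are determined by $F(e)$ and $F(f)$. The same remark shows
$$DU=UD=\mathrm{id},\qquad D'U'=U'D'=\mathrm{id} \tag{9}$$
wherever the compositions are defined.

**Definition ($R$-good).** $(e,f)$ is *$R$-good* if every relation obtained from it by at most $R$ successive moves, including $(e,f)$ itself, is good. *Example.* In Example A with $m$ large, the relation above is $R$-good as soon as $i$ and $j$ are between $R+2$ and $m-R-2$.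

Let $\mathrm{bad}$ be the number of non-good elements of $\mathcal R^*$. A relation that is not 200-good is mapped to a non-good one by one of the fewer than $A:=4^{201}$ words of at most 200 moves, and each word is an injective partial map. Hence
$$\#\{(e,f)\in\mathcal R^*\text{ not 200-good}\}\ \le\ A\cdot\mathrm{bad}. \tag{10}$$
(From here on $A$ is this number.)

## 12. The sector condition fails rarely

(G1) will be controlled by simple counting in Section 14. (G2) needs a separate argument, which uses Lemma 6 twice.

**Lemma 12.** For all $\nu,c\in(0,1)$ there are $\varepsilon''>0$ and $n''$ such that if $n\ge n''$ and $E(Y)\le\varepsilon''n^2$, then fewer than $cn^2$ pairs $(e,g)\in\mathcal R^*$ have a point of $Y\cap e^+$ in the open sector at the bottom of $e$ between the endpoints of $g$. By $\sigma_1$, $\sigma_2$ and $\sigma_1\sigma_2$ the same holds for the other three types of sectors in (G2).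

*Proof.* Suppose at least $cn^2$ such pairs exist; call them "bad" in this proof. Let $\beta(e)$ be the number of bad $(e,g)$ for given $e$.

**Step 1 (concentrating on one $f_*$).** We find one $f_*$ whose $F(f_*)$ carries many bad pairs; the advantage is that these $e$ are edges of one convex polygon. As the $g$ with $(e,g)$ bad lie in $F(e)\cap\mathcal L$, Lemma 7(b) and Cauchy–Schwarz give
$$\sum_{f\in\mathcal L}\ \sum_{e\in F(f)\cap\mathcal L}\beta(e)=\sum_{e\in\mathcal L}\beta(e)|F(e)\cap\mathcal L|\ge\sum_{e\in\mathcal L}\beta(e)^2\ge\frac{(cn^2)^2}{|\mathcal L|}.$$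
Hence some $f_*\in\mathcal L$ has
$$\sum_{e\in F(f_*)\cap\mathcal L}\beta(e)\ \ge\ \frac{c^2n^4}{|\mathcal L|^2}\ \ge\ c_1n^2,\qquad c_1=\frac{c^2\nu^2}{36}.$$

**Step 2 (a witness $x(e,g)$).** We choose, for each bad pair, an offending point that forms an empty triangle with $g$. Let $e=\{a,a'\}\in F(f_*)\cap\mathcal L$ with bottom $a$ and top $a'$ (as first element), let $(e,g)$ be bad, and $g=\{b^-,b\}$ with top $b$. Among the points of $Y\cap e^+$ in the open sector at $a$ between $b^-$ and $b$ choose $x=x(e,g)$ with $\triangle b^-bx$ of minimal area. This triangle is empty: its interior lies in $e^+$ and in the open sector, and an interior point would give a smaller area.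

**Step 3 (the line $xb$ hits $e$).** We show: the line $xb$ meets the segment $aa'$ in an interior point $\pi$, and $b$ lies strictly between $\pi$ and $x$. The counterclockwise order of $Q(e,g)$ is $a,b^-,b,a'$. Write $x-b=\lambda(a-b)+\mu(a'-b)$. As $x$ is in the open sector at $a$, it is on the side of the line $ab$ containing $b^-$, which does not contain $a'$; so $\mu<0$. Also $x$ is on the $Q$-side of the line $ab^-$. By Lemma 6 for the opposite sides $ab^-$, $a'b$ of $Q(e,g)$, $x$ is not on the $Q$-side of the line $a'b$, the side of $a$; as $x\ne a',b$ it is strictly on the other side, so $\lambda<0$. Thus $-(x-b)$ is a positive combination of $a-b$ and $a'-b$.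

**Step 4 (many witnesses per $g$).** For $g\in\mathcal L$ let $E_g=\{e\in F(f_*)\cap\mathcal L:(e,g)\text{ bad}\}$ and $X_g=\{x(e,g):e\in E_g\}$. The top $b$ of $g$ does not depend on $e$. The $e\in F(f_*)$ are edges of the convex polygon $K(f_*)$. By Step 3 the line $xb$ with $x=x(e,g)$ crosses $e$ in an interior point, and a line crosses at most two edges of a convex polygon in this way. So each $x$ comes from at most two $e\in E_g$, $|X_g|\ge|E_g|/2$, and $\sum_g|X_g|\ge c_1n^2/2$.

**Step 5 (witnesses in isolated quads).** We want to apply Lemma 6 at the witness, so we discard those not in isolated quads. Let $\bar g$ be $g$ with the opposite orientation. By Lemma 7(a), $x\in X_g$ and the corresponding $e$ are on different sides of the line of $g$; so $x\in\bar g^+$, and by Step 2 $x$ is an apex of $\bar g$. Let $X_g'$ be the set of $x\in X_g$ contained in some isolated consecutive quad $\bar g\cup\{x,\tilde x\}$ of $\bar g$. An element of $X_g\setminus X_g'$ is in a non-isolated consecutive quad of $\bar g$, or $s(\bar g)=1$. So by Lemma 5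
$$\sum_g|X_g\setminus X_g'|\le2\sum_gns(\bar g)+|\mathcal L|\le984E(Y)+|\mathcal L|,$$
and, as $|\mathcal L|\le6n/\nu$, we have $\sum_g|X_g'|\ge c_1n^2/4$ if $E(Y)/n^2$ is small and $n$ is large.

**Step 6 (every witness is on the positive side of every $e\in E_g$).** We show: if $x\in X_g'$ and $e\in E_g$, then $x\in e^+$. Let $x=x(e'',g)$ and $\pi\in e''$ as in Step 3. We have $e''\subset K(f_*)$. By Lemma 7, $K(f_*)$ and $f_*\subset e^+$ are on different sides of the line of $e$, so $\pi\notin e^+$. But $b\in e^+$ since $g\in F(e)$, and $b$ is between $\pi$ and $x$. So $x\in e^+$.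

**Step 7 (given $e$ and $x$, few $g$).** We show: for given $e\in F(f_*)\cap\mathcal L$ and $x\in Y$ there are at most 4 elements $g$ with $e\in E_g$, $x\in X_g'$. Let $u_0,u_1,\dots$ be the vertices of $K(e)$ in cyclic order (at least 200), and $g=u_ku_{k+1}$. By Lemma 7(a), all points of $Y\cap e^+$ other than $u_k,u_{k+1}$ are in $\bar g^+$. By Lemma 6 for the opposite sides $g$, $x\tilde x$ of the isolated quad $\bar g\cup\{x,\tilde x\}$, all points of $Y\cap e^+$ other than $u_k,u_{k+1},x,\tilde x$ are strictly on the side of the line $x\tilde x$ not containing $g$. So $u_k,u_{k+1}$ are strictly on one side of this line, and all other vertices of $K(e)$ are on the other side or on the line. The part of $K(e)$ on the closed side of $g$ is therefore the convex hull of $u_k,u_{k+1}$ and the points where the line meets the edges $u_{k-1}u_k$ and $u_{k+1}u_{k+2}$. It lies in $q_k=\operatorname{conv}(u_{k-1},u_k,u_{k+1},u_{k+2})$. By Step 6 $x\in K(e)$, and $x$ is on the line; so $x\in q_k$.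

If $x$ is a vertex of $K(e)$, it is one of $u_{k-1},\dots,u_{k+2}$, so there are at most 4 such $k$. Otherwise note that $q_k\cap q_l$ is empty or a common vertex if $k,l$ have cyclic distance at least 3, since the two sets of four consecutive vertices are then disjoint or share only an end. So the possible $k$ have pairwise cyclic distance at most 2, and there are at most 3 of them.

**Step 8 (contradiction).** Count the triples $(g,e,x)$ with $e\in E_g$, $x\in X_g'$. By Step 7 there are at most $4\cdot|F(f_*)|\cdot n\le4n^2$. On the other hand $|E_g|\ge|X_g|\ge|X_g'|$, so their number is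
$$\sum_g|E_g||X_g'|\ \ge\ \sum_g|X_g'|^2\ \ge\ \frac{(c_1n^2/4)^2}{|\mathcal L|}\ \ge\ \frac{c_1^2\nu n^3}{96}.$$
For large $n$ this is impossible. $\square$

## 13. A grid around a 200-good relation

**Lemma 13.** Let $(e_0,f_0)$ be 200-good. There are points $a_i,b_j\in Y$ ($-47\le i,j\le48$) such that for $e_i=\{a_i,a_{i+1}\}$, $f_j=\{b_j,b_{j+1}\}$ (suitably oriented) all $(e_i,f_j)$ with $|i|,|j|\le47$ are good elements of $\mathcal R^*$, with bottoms $a_i,b_j$ and tops $a_{i+1},b_{j+1}$, where $(e_0,f_0)$ is the given relation. For $-46\le i\le47$, $e_{i-1},e_i$ are the two edges of $K(f_j)$ at $a_i$; for $-46\le j\le47$, $f_{j-1},f_j$ are the two edges of $K(e_i)$ at $b_j$.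

*Proof.* A priori $f^\uparrow$ depends on $e$, because it is an edge of $K(e)$. The point is that it does not change when $e$ moves to a neighbor.

**Step 1 (independence).** We prove:

(C1) *If $r=(e_0,f_0)$, $Ur$ and $U'Ur$ are good, then $U'r$ and $U'Ur$ have the same second component.*

Write $Ur=(e_1,f_0)$, $U'r=(e_0,f_1)$, $U'Ur=(e_1,f_1')$ and, bottoms first, $e_0=\{a_0,a_1\}$, $e_1=\{a_1,a_2\}$, $f_0=\{b_0,b_1\}$, $f_1=\{b_1,b_2\}$, $f_1'=\{b_1,b_2'\}$. Measure directions $\theta$ at $a_1$ with $\theta(a_0)=-90^\circ$. By (7) $e_0^+$, which is right of $a_0\to a_1$, corresponds to $(-90^\circ,90^\circ)$; it contains $b_1,b_2$. By (8) $K(f_0)\ni a_2$ lies left of $a_0\to a_1$, so $\theta(a_2)\in(90^\circ,270^\circ)$; and $e_1^+$, right of $a_1\to a_2$, corresponds to $(\theta(a_2)-180^\circ,\theta(a_2))$. Since $b_1\in e_0^+\cap e_1^+$, we have $\theta(a_2)-180^\circ<\theta(b_1)<90^\circ$. In the counterclockwise quad $a_0,b_1,b_2,a_1$, that is $Q(e_0,f_1)$, the vertices $a_0,b_1,b_2$ are seen from $a_1$ in counterclockwise order, so $\theta(b_2)>\theta(b_1)$. Hence $\theta(a_2)-180^\circ<\theta(b_2)<90^\circ<\theta(a_2)$,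 i.e. $b_2\in e_1^+$.

Suppose $b_2\ne b_2'$. By (8) $K(e_1)\ni b_2$ is right of $b_1\to b_2'$, so $(b_1,b_2',b_2)$ is clockwise. By the counterclockwise order $a_1,b_1,b_2',a_2$ of $Q(e_1,f_1')$, $\theta(b_1)<\theta(b_2')$ within $e_1^+$. By (G2) for $(e_1,f_1')$ at $a_1$, the point $b_2\in Y\cap e_1^+$ is not in the open sector between $b_1$ and $b_2'$. With $\theta(b_2)>\theta(b_1)$ this gives $\theta(b_1)<\theta(b_2')<\theta(b_2)<90^\circ$. So $b_2'\in e_0^+\cap Y$. By (8) $K(e_0)\ni b_2'$ is right of $b_1\to b_2$, so $(b_1,b_2,b_2')$ is clockwise. This contradicts the orientation found before. So $b_2=b_2'$, and the orientations of $f_1$ and $f_1'$ agree, as both positive sides contain $a_1$. This proves (C1).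

Goodness is invariant under the reflections, $\sigma_1$ exchanges $U\leftrightarrow D$, $U'\leftrightarrow D'$, and $\sigma_2$ exchanges $U\leftrightarrow U'$, $D\leftrightarrow D'$ and the components. So we obtain:

- (C2) [by $\sigma_2$]: if $r,U'r,UU'r$ are good, then $Ur$ and $UU'r$ have the same first component.
- (C1$'$) [by $\sigma_1$]: if $r,Dr,D'Dr$ are good, then $D'r$ and $D'Dr$ have the same second component.
- (C2$'$) [by $\sigma_1\sigma_2$]: if $r,D'r,DD'r$ are good, then $Dr$ and $DD'r$ have the same first component.

**Step 2 (commutation).** We show that at a 2-good $r=(e,f)$ each of $U,D$ commutes with each of $U',D'$. $U'Ur$ has the first component of $Ur$ and, by (C1), the second component of $U'r$. $UU'r$ has the second component of $U'r$ and, by (C2), the first component of $Ur$. So $U'Ur=UU'r$, and by $\sigma_1$ also $D'Dr=DD'r$. Next consider $D'U$ and $UD'$.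

- Apply (C1$'$) with base $Ur$: by (9) $D(Ur)=r$ and $D'D(Ur)=D'r$, all good. So $D'Ur$ has the same second component as $D'r$; its first component is that of $Ur$.
- Apply (C2) with base $D'r$: by (9) $U'(D'r)=r$ and $UU'(D'r)=Ur$, all good. So $UD'r$ has the same first component as $Ur$; its second component is that of $D'r$.

So $D'Ur=UD'r$, and by $\sigma_2$ also $DU'r=U'Dr$.

**Step 3 (the grid).** Write $U^{-1}=D$, $U'^{-1}=D'$ and $r_{i,j}=U'^jU^i(e_0,f_0)$ for $|i|,|j|\le47$. All relations occurring along such a word are reached from $(e_0,f_0)$ by at most 94 moves, so they are 2-good. Exchanging adjacent moves one at a time by Step 2, we get $r_{i,j}=U^iU'^j(e_0,f_0)$. Clearly $U'r_{i,j}=r_{i,j+1}$ (use (9) if $j<0$), and by moving $U$ through $U'^j$ also $Ur_{i,j}=r_{i+1,j}$, whenever both sides are in the range; these words have at most 95 moves. As $U',D'$ fix the first component and $U,D$ the second, $r_{i,j}=(e_i,f_j)$ with $e_i$ depending only on $i$ and $f_j$ only on $j$. All $r_{i,j}$ are good. The bottom of $e_{i+1}$ is the top of $e_i$ (Section 11). Let $a_i$ be the bottom of $e_i$ for $|i|\le47$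 and $a_{48}$ the top of $e_{47}$; define $b_j$ similarly. Since $(e_i,f_j)=U(e_{i-1},f_j)$, $e_{i-1}$ and $e_i$ are the two edges of $K(f_j)$ at $a_i$; similarly for $f_{j-1},f_j$. $\square$

**Lemma 14.** In the situation of Lemma 13 let $|i|,|j|\le46$.

(a) If $y\in Y$ and $a_ib_jy$ is an empty triangle, then $y\in\{a_{i-1},a_{i+1},b_{j-1},b_{j+1}\}$.

(b) $a_i$ is not an extreme point of $Y$.

*Proof.* (b) The edges $e_{i-1},e_i$ of $K(f_j)$ meet at $a_i$, and $b_j\in e_{i-1}^+\cap e_i^+$ is strictly on the other side of both of their lines. So $b_j-a_i$ is a combination of $a_{i-1}-a_i$ and $a_{i+1}-a_i$ with both coefficients negative, and $a_i$ is interior to $\triangle a_{i-1}a_{i+1}b_j$.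

(a) We split according to where $y$ lies with respect to the lines of $e_i,e_{i-1},f_j,f_{j-1}$.

**Case A: $y\in e^+$ for $e=e_i$ or $e=e_{i-1}$.** Here $a_i$ is an endpoint of $e$, and $(e,f_{j-1})$, $(e,f_j)$ are good. The directions at $a_i$ within $e^+$, measured counterclockwise, satisfy
$$\theta(b_{j-1})<\theta(b_j)<\theta(b_{j+1}).$$
Indeed $Q(e_i,f_j)$ is counterclockwise $a_i,b_j,b_{j+1},a_{i+1}$, and $Q(e_{i-1},f_j)$ is counterclockwise $a_{i-1},b_j,b_{j+1},a_i$; likewise with $j-1$ for $j$. By (G2) no point of $Y\cap e^+$ is in the two open sectors at $a_i$ between these directions.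

Suppose $\theta(y)>\theta(b_j)$ and $y\ne b_{j+1}$. Then $\theta(y)>\theta(b_{j+1})$. Since $y\in K(e)$ is right of $b_j\to b_{j+1}$, the triple $(b_j,y,b_{j+1})$ is counterclockwise, and so is $(b_j,y,a_i)$. So $b_{j+1}$ lies in the open sector at $a_i$ between $b_j$ and $y$, and on the side of the line $b_jy$ containing $a_i$: it is interior to $\triangle a_ib_jy$, a contradiction.

Suppose $\theta(y)<\theta(b_j)$ and $y\ne b_{j-1}$. Then $\theta(y)<\theta(b_{j-1})$. Since $y\in K(e)$ is right of $b_{j-1}\to b_j$, the triple $(b_j,y,b_{j-1})$ is clockwise, and so is $(b_j,y,a_i)$. So $b_{j-1}$ is interior to $\triangle a_ib_jy$, a contradiction. Hence $y\in\{b_{j-1},b_{j+1}\}$.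

**Case B: $y\in f_j^+\cup f_{j-1}^+$.** This is Case A after the reflection $\sigma_2$: $y\in\{a_{i-1},a_{i+1}\}$.

**Case C: neither A nor B.** We show that this cannot happen. Since $a_{i\pm1}\in f_j^+$ and $b_{j\pm1}\in e_i^+$ fall under B and A, $y$ is none of these points, so it is on none of the four lines. By (7), $y$ is strictly left of $a_i\to a_{i+1}$ and of $a_{i-1}\to a_i$, and strictly right of $b_j\to b_{j+1}$ and of $b_{j-1}\to b_j$.

Let $y$ be left of $a_i\to b_j$. At $a_i$: $a_{i+1}$ is left of $a_i\to b_j$, and $y$ is left of $a_i\to a_{i+1}$; so $\angle b_ja_ia_{i+1}<\angle b_ja_iy$. At $b_j$: $b_{j+1}$ is left of $a_i\to b_j$, and $y$ is right of $b_j\to b_{j+1}$; so, using also the convexity of $Q(e_i,f_j)$ (counterclockwise $a_i,b_j,b_{j+1},a_{i+1}$), $\angle a_ib_ja_{i+1}<\angle a_ib_jb_{j+1}<\angle a_ib_jy$. So $a_{i+1}$, on the same side of $a_ib_j$ as $y$ and with smaller angles, is interior to $\triangle a_ib_jy$, a contradiction.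

Let $y$ be right of $a_i\to b_j$. Consider $Q(e_{i-1},f_{j-1})$, counterclockwise $a_{i-1},b_{j-1},b_j,a_i$; so $a_{i-1},b_{j-1}$ are right of $a_i\to b_j$. At $a_i$: $y$ is right of $a_i\to a_{i-1}$, so $\angle b_ja_ia_{i-1}<\angle b_ja_iy$. At $b_j$: $y$ is left of $b_j\to b_{j-1}$, so $\angle a_ib_ja_{i-1}<\angle a_ib_jb_{j-1}<\angle a_ib_jy$. So $a_{i-1}$ is interior to $\triangle a_ib_jy$, a contradiction. $\square$

## 14. Pairs of extreme points avoid the grids: proof of the Proposition

Let $\mathcal T$ be the set of pairs of extreme points of $Y$; $|\mathcal T|\ge\nu_1^2n^2/4$ for large $n$.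

**Step 1 (regular and irregular neighbors of superheavy pairs).** This step sets up where a path can enter a superheavy pair. Let $\mathcal N$ be the set of non-superheavy pairs adjacent in $\Gamma(Y)$ to a superheavy pair. If $\pi\in\mathcal N$, then $\pi=\{\alpha,y\}$, where $\alpha\in\sigma$, $\sigma$ is a superheavy pair and $y$ is an apex of an orientation $e$ of $\sigma$. Call $\pi$ *regular* if for some such choice $e\in\mathcal L$ and $y$ is an endpoint of some $f\in F(e)$ with $(e,f)\in\mathcal R^*$ 200-good. Let $\mathrm{Irr}$ be the set of non-regular elements of $\mathcal N$. *Example.* In Example A with $m$ large, the pair $\{a_i,b_j\}$ with $i,j$ far from $1$ and $m$ is regular, with $\sigma=\{a_i,a_{i+1}\}$.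

**Step 2 (bounding $\mathrm{Irr}$ in terms of $\mathrm{bad}$).** Each $(e,y)$ gives at most two pairs $\pi$, one for each endpoint of $e$.

If $e\notin\mathcal L$, then $\bar e\in\mathcal L$; there are at most $|\mathcal L|$ such $e$, and $d(e)<\nu n$. By Lemma 9(b) they have at most $\Lambda|\mathcal L|+u(\Lambda)n^2$ apexes, for any $\Lambda\ge8$.

If $e\in\mathcal L$, an apex $y_i$ of $e$ gives only regular pairs unless $i=s(e)$, or $e\cup\{y_i,y_{i+1}\}$ is non-isolated, or $f=\{y_i,y_{i+1}\}\in F(e)\setminus\mathcal L$, or $(e,f)\in\mathcal R^*$ is not 200-good. The numbers of such $(e,y_i)$ are at most $|\mathcal L|$, $492E$ (Lemma 5), $22\nu n^2$ (Lemma 9(a)), and $A\cdot\mathrm{bad}$ (by (10)). So, with $E=E(Y)$,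
$$|\mathrm{Irr}|\ \le\ 2\big(\Lambda|\mathcal L|+u(\Lambda)n^2\big)+2\big(|\mathcal L|+492E+22\nu n^2+A\cdot\mathrm{bad}\big). \tag{11}$$

**Step 3 (bounding $\mathrm{bad}$).** Let $(e,f)\in\mathcal R^*$, $f=\{y_i,y_{i+1}\}$ in the list of $e$. If the neighboring consecutive quads of $e$, those with $\{y_{i-1},y_i\}$ and $\{y_{i+1},y_{i+2}\}$, exist and are isolated, then these pairs are in $F(e)$ and are edges of $K(e)$ sharing a vertex with $f$; so they are $f^\uparrow,f^\downarrow$ in some order. Hence the part of (G1) on $f^\uparrow,f^\downarrow$ fails only if $f$ is at an end of the list (at most 2 per $e$), or adjacent to a non-isolated quad (at most $2ns(e)$ per $e$), or adjacent to a member of $F(e)\setminus\mathcal L$. By Lemmas 5 and 9(a) these are at most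
$$\sum_{e\in\mathcal L}(2+2ns(e))+2\cdot22\nu n^2\ \le\ 2|\mathcal L|+984E+44\nu n^2$$
relations. By $\sigma_2$ the same bound holds for $e^\uparrow,e^\downarrow$. With Lemma 12 for the four types of sectors in (G2),
$$\mathrm{bad}\ \le\ 4|\mathcal L|+1968E+88\nu n^2+4cn^2. \tag{12}$$

**Step 4 (choice of the constants).** Inserting (12) and the value of $u(\Lambda)$ in (11), the terms with $\nu n^2$ add up to $(600+44+176A)\nu n^2$, and the term with $c$ is $8Acn^2$. Choose, in this order:

- $\nu\le\gamma_2$ with $(644+176A)\nu\le\gamma_2/4$;
- $\Lambda\ge8$ with $65584(\Lambda/4)^{-1/3}\le\gamma_2/4$;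
- $c\in(0,1)$ with $8Ac\le\gamma_2/4$;
- $\varepsilon'$ small and $n_0$ large, so that Lemmas 9, 11, 12 apply, $\nu n_0\ge200$, $246\varepsilon'\le\gamma_2$, and the remaining terms (fixed multiples of $E\le\varepsilon'n^2$ and of $|\mathcal L|\le6n/\nu$) are at most $\gamma_2n^2/4$.

Then $|\mathrm{Irr}|\le\gamma_2n^2$, and $|\mathcal M(Y)|\le246\varepsilon'n^2\le\gamma_2n^2$ by Lemma 4.

**Step 5 (following paths from pairs of extreme points).** Suppose $E(Y)\le\varepsilon'n^2$. Let $\pi\in\mathcal T$, and let $\pi=\pi_0,\pi_1,\dots,\pi_r\in\mathcal M(Y)$, $r\le44$, be a path in $\Gamma(Y)$ (Lemma 10).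

1. If no $\pi_t$ is superheavy, $\pi$ is reachable from the non-superheavy part of $\mathcal M(Y)$ as in Lemma 11. There are at most $\kappa n^2$ such $\pi$.
2. Otherwise let $t$ be minimal with $\pi_t$ superheavy. If $t=0$, there are at most $|\mathcal L|\le6n/\nu$ such $\pi$. If $t\ge1$, then $\pi_0,\dots,\pi_{t-1}$ are not superheavy and $\pi_{t-1}\in\mathcal N$. If $\pi_{t-1}\in\mathrm{Irr}$, then $\pi$ is reachable from $\mathrm{Irr}$ as in Lemma 11: at most $\kappa n^2$ such $\pi$.
3. If $\pi_{t-1}$ is regular, then by definition $\pi_{t-1}=\{a_i,b_j\}$ with $i,j\in\{0,1\}$ in a grid as in Lemma 13. By Lemma 14(a), a pair adjacent in $\Gamma(Y)$ to a grid pair $\{a_i,b_j\}$ with $|i|,|j|\le46$ is $\{a_{i\pm1},b_j\}$ or $\{a_i,b_{j\pm1}\}$, or one of $\{a_i,a_{i\pm1}\}$, $\{b_j,b_{j\pm1}\}$. The latter are superheavy, since $e_i,e_{i-1},f_j,f_{j-1}\in\mathcal L$. Follow $\pi_{t-1},\pi_{t-2},\dots,\pi_0$. There are at most 43 steps and no superheavy pair, so each step changes one index by $\pm1$, and $\pi_0=\{a_i,b_j\}$ with $-43\le i,j\le44$. By Lemma 14(b) $a_i$ is not extreme in $Y$, contradicting $\pi_0\in\mathcal T$.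 So this does not occur.

Hence
$$\frac{\nu_1^2n^2}4\ \le\ |\mathcal T|\ \le\ 2\kappa n^2+\frac{6n}\nu=\frac{\nu_1^2n^2}{16}+\frac{6n}\nu,$$
a contradiction for $n\ge n_0$ if $n_0$ is large. This proves the Proposition and, by Section 10, the Theorem. $\blacksquare$

## 15. Surplus in the numbers of 4-holes and 5-holes

The formula of Section 3 transfers the surplus to larger holes. One more fact is used: any two triangulations of a simple polygon are connected by flips (Lawson), where a flip replaces the common side of two adjacent triangles forming a convex quadrilateral by its other diagonal.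

**Corollary.** There is $\varepsilon>0$ such that for every set $Z$ of $N\ge10$ points in general position, $E(Z)\ge\varepsilon N^2$ and

1. $h_3(Z)\ge N^2-5N+4+H(Z)+\varepsilon N^2$;
2. $h_4(Z)\ge\frac12N^2-\frac72N+3+H(Z)+\frac23\varepsilon N^2$;
3. $h_5(Z)\ge\frac12\varepsilon N^2$.

*Proof.* For $N\ge10$ there is a 5-hole, so $E(Z)\ge1$ as seen in Section 4. This covers $10\le N<N_0$ after decreasing $\varepsilon$; for $N\ge N_0$ use the Theorem. Item 1 is the definition of $E$.

**Item 2 (counting triangles of visible edges).** Let $i<j<k$ with $q_iq_j,q_jq_k,q_iq_k\in V_p$. By (1) $q_j$ lies beyond $q_iq_k$, so the segments $pq_j$ and $q_iq_k$ cross and $pq_iq_jq_k$ is convex. It is the union of the empty triangles $pq_iq_j$ and $pq_jq_k$, whose common side contains no point of $Z$ in its interior; so it is a 4-hole with leftmost vertex $p$. By (4), $T_p$ gives $m_p-r_p$ such triples. Each visible edge outside $T_p$ is by (3) a diagonal of some $P_h$; it lies in a triangulation of $P_h$ and is there a side of two triangles, which are not triangles of $T_p$. Each triangle has at most 3 such sides, so these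 triangles number at least $\frac23\mathrm{extra}(p)$. Thus there are at least $m_p-r_p+\frac23\mathrm{extra}(p)$ 4-holes with leftmost vertex $p$. By (5), $\sum_{m_p\ge1}r_p=(4N-4-H(Z))-(N-1)=3N-3-H(Z)$. Summing over $p$,
$$h_4\ \ge\ \tfrac12N(N-1)-(3N-3-H(Z))+\tfrac23E(Z)=\tfrac12N^2-\tfrac72N+3+H(Z)+\tfrac23E(Z).$$

**Item 3 (flips are 5-holes).** By flip connectivity, starting from the triangulation of $P_h$ in $T_p$, every diagonal of $P_h$ outside $T_p$ is created by some flip. So it is a diagonal of an empty convex quadrilateral $w_1w_2w_3w_4$ ($w_i$ in slope order) formed by two adjacent triangles of a triangulation of $P_h$. By (2) the diagonals are $w_1w_3$, $w_2w_4$ and the sides are $w_1w_2,w_2w_3,w_3w_4,w_1w_4$; all are visible. The pentagon $pw_1w_2w_3w_4$ is convex: at $w_2,w_3$ because $w_2$ is beyond $w_1w_3$ and $w_3$ is beyond $w_2w_4$; at $w_1,w_4$ because its angles there are angles of the triangles $pw_1w_2$ and $pw_3w_4$; and at $p$ because all $w_i$ are to the right of $p$. It is the union of the empty triangles $pw_1w_2,pw_2w_3,pw_3w_4$, whose common sides contain no further points, so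 it is a 5-hole with leftmost vertex $p$. Each quadrilateral has 2 diagonals, so at least $\frac12\mathrm{extra}(p)$ 5-holes have leftmost vertex $p$. Summing over $p$, $h_5\ge\frac12E(Z)$. $\square$
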